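
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Rim-finiteness, metrizable subcontinua,\\ and the Souslin Hypothesis}


\begin{abstract}
A continuum is Suslinian if it contains no uncountable family of pairwise disjoint nondegenerate subcontinua. We answer the question whether every locally connected Suslinian continuum is rim-finite or contains a nondegenerate metrizable continuum. From a Souslin line we construct, in ZFC, a locally connected Suslinian continuum that is not rim-finite and has no nondegenerate metrizable subcontinuum. Consequently a positive answer is equivalent to the Souslin Hypothesis, and so is the statement that every separable locally connected Suslinian continuum is metrizable. The main example is a compactification of a planar grid with countably many edges, each of which is a Souslin line; its remainder is again a Souslin line, attached by means of integer sequences compared by divergence of their difference.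
\end{abstract}

\section{The question and the answer}

A \emph{continuum} is a compact connected Hausdorff space, not necessarily metrizable; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{Suslinian} if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua. A space is \emph{rim-finite} if it has a basis of open sets with finite boundaries. A space is \emph{ccc} if every family of pairwise disjoint open subsets is countable. A \emph{Souslin line} is a linearly ordered continuum that is ccc but not separable. The \emph{Souslin Hypothesis} SH is the statement that there are no Souslin lines.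

Being Suslinian bounds the number of disjoint subcontinua; being rim-finite says that arbitrarily small pieces can be cut off at finitely many points. A Souslin line, for instance, has both properties: a nondegenerate subcontinuum is an interval with nonempty interior, and an open interval has at most two boundary points. General results point in the same direction. It is known that a non-separable locally connected Suslinian continuum is rim-finite on some nonempty open set. It is also known that
\begin{equation}\label{eq:known}
\text{under SH, every locally connected Suslinian continuum is metrizable.}
\end{equation}
So one may guess that only metrizable pieces can destroy rim-finiteness. This is the problem posed in \cite{OSC}: \emph{is every locally connected Suslinian continuum either rim-finite or a space containing a nondegenerate metrizable continuum?}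

A one-point space is rim-finite, and a nondegenerate metrizable continuum contains itself. Hence the question concerns non-metrizable continua only, and by \eqref{eq:known} the answer is yes under SH. What remains is whether ZFC alone gives this answer. It does not.

\begin{theorem}[ZFC]\label{thm:main}
If there is a Souslin line, then there is a locally connected Suslinian continuum which is not rim-finite and contains no nondegenerate metrizable continuum.
\end{theorem}

\begin{theorem}[ZFC]\label{thm:equiv}
The following statements are equivalent.
\begin{enumerate}
\item[(1)] The Souslin Hypothesis.
\item[(2)] Every locally connected Suslinian continuum is rim-finite or contains a nondegenerate metrizable continuum.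
\item[(3)] Every separable locally connected Suslinian continuum is metrizable.
\end{enumerate}
\end{theorem}

The negation of SH is consistent relative to ZFC (\cite{Jech}, \cite{Tennenbaum}; by \cite{Jensen} it follows from $V=L$), and so is SH \cite{ST}. Therefore, relative to ZFC, it is consistent that a continuum as in Theorem~\ref{thm:main} exists, and statements (2) and (3) are independent of ZFC. Apart from these consistency results, the only quoted theorem used below is \eqref{eq:known}, and it is used only to deduce (2) and (3) from (1).

The last result describes where rim-finiteness can fail.

\begin{proposition}[ZFC]\label{prop:exceptional}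
Let $X$ be a continuum and let $N$ be the set of points of $X$ that do not have arbitrarily small open neighborhoods with finite boundary. If $X$ is not rim-finite, then $\overline N$ contains a nondegenerate continuum.
\end{proposition}

Thus in any counterexample to (2) the set $\overline N$ contains a nondegenerate, necessarily non-metrizable, continuum. In our examples $N=\overline N$ is a linearly ordered continuum, nowhere dense in $X$. So $\overline N$ is never totally disconnected when $X$ is not rim-finite, but it can be as simple as an ordered continuum.

\section{The idea, on a metrizable model}\label{sec:model}

This section is motivation; no later proof depends on it.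

\paragraph{Why a naive construction fails.}
To prevent rim-finiteness along a continuum $L$, it is natural to let infinitely many pairwise disjoint connected sets $C_0,C_1,\dots$ stretch along the whole of $L$ and converge to it, so that every neighborhood of every point of $L$ meets almost all $C_n$. If $U$ is open, contains a point of $L$, and its closure misses another point of $L$, then almost every $C_n$ meets both $U$ and the complement of $\overline U$. So it meets the boundary of $U$, which is therefore infinite.

Let $L$ be a Souslin line and try $C_n=L\times\{n\}$ inside $L\times(\omega+1)$. For local connectedness the copies must be linked to one another, and a Suslinian space has room for only countably many disjoint links. Suppose that they are attached over the points of a countable set $Q\subset L$. Since $L$ is not separable, some nonempty open interval $J$ misses $Q$. Over $J$ nothing has been added to the product $J\times(\omega+1)$, which is not locally connected at the points of $J\times\{\omega\}$.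

So a countable system of links has to approach every point of a non-separable space, and it cannot do so as long as each link has a definite place in $L$. The way out is to let $C_n$ be a chain of $n$ edges, with vertices numbered $0,\dots,n$, and to assign a place in $L$ not to single vertices but only, asymptotically, to sequences of vertices.

\paragraph{The model.}
Here is this idea with $[0,1]$ in place of $L$. For $0\le i\le n$ put the vertex $(n,i)$ at the point
\[
z_{n,i}=\Bigl(1-\tfrac1{n+1},\ \tfrac{i}{n+1}\Bigr)
\]
of the plane. Draw the straight segments from $z_{n,i}$ to $z_{n,i+1}$ for $0\le i<n$ and from $z_{n,i}$ to $z_{n+1,i}$ for $0\le i\le n$. In the strip between two consecutive columns the latter segments keep their vertical order, so they are disjoint. The segments become arbitrarily short and accumulate exactly on $\{1\}\times[0,1]$, since $z_{n,\lfloor tn\rfloor}\to(1,t)$. Let $X_0$ be the union of all segments and $\{1\}\times[0,1]$. This is a continuum.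

\emph{$X_0$ is locally connected at $(1,t)$.} Let $0\le s<t<s'\le1$, and call the set of vertices $(n,i)$ with $sn<i<s'n$ a sector. It meets each column in a run of consecutive vertices. If $(s'-s)n>2$, the interval $(sn+s,\,s'n)$ is longer than $1$ and contains an integer $i$. Then $(n,i)$ and $(n+1,i)$ both lie in the sector, so the runs in columns $n$ and $n+1$ are nonempty and joined by an edge. Hence the part of the grid spanned by the vertices of the sector, from some column on, is connected. It accumulates exactly on $\{1\}\times[s,s']$, so its union with this segment is connected. This union is a neighborhood of $(1,t)$, because edges close to $(1,t)$ are short and have both end points in the sector; and it is as small as we wish if $s$ and $s'$ are close to $t$ and we start at a late column. If $t=0$, drop the condition with $s$ and use $i=0$; if $t=1$, drop the condition with $s'$ and use $i=n$.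

\emph{$X_0$ is not rim-finite,} by the argument above applied to the columns.

\emph{$X_0$ is Suslinian.} A subcontinuum not contained in $\{1\}\times[0,1]$ and with more than one point contains a nondegenerate interval of one of the countably many edges (Lemma~\ref{lem:subcontinua} below has the same proof). Each edge, and also $\{1\}\times[0,1]$, contains only countably many disjoint nondegenerate intervals.

\paragraph{What must be replaced.}
Of course $X_0$ contains arcs. We want edges that are Souslin lines, which is harmless, and a remainder that is a Souslin line, which is not. The only role of the real number $t$ in the model is to provide the integer sequence $n\mapsto\lfloor tn\rfloor$, and the properties of these sequences that matter are the following.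
\begin{itemize}
\item[($\alpha$)] Each sequence changes by $0$ or $1$ from one index to the next.
\item[($\beta$)] For $s<t$ the difference $\lfloor tn\rfloor-\lfloor sn\rfloor$ tends to infinity.
\end{itemize}
For a Souslin line $L$ we need such sequences $\varphi_e$ for the elements $e$ of a dense set $E\subset L$. Slopes do not suffice. An order-preserving injection of $E$ into $\mathbb R$ would give a countable $D\subset E$ that is dense in $E$ in the topology inherited from $\mathbb R$. Since $E$ is densely ordered, $D$ would meet every open interval between two points of $E$, and $L$ would be separable. But sequences with ($\alpha$), ordered by divergence of differences, form a much finer scale than the slopes. Between any two \emph{countable} chains of sequences, one below the other, there is another sequence. This suffices for a transfinite construction of length $\omega_1$, and a Souslin line has a dense set of size at most $\omega_1$. Section~\ref{sec:arc} prepares the line, Section~\ref{sec:stairs} the sequences, and Section~\ref{sec:space} the space.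

\section{Souslin arcs}\label{sec:arc}

An \emph{ordered continuum} is a nondegenerate linearly ordered set that is compact and connected in its order topology. We recall the standard facts. A linear order with at least two points is an ordered continuum if and only if it is densely ordered and every subset has a supremum and an infimum. In an ordered continuum, every nonempty open set contains a nonempty open interval $(a,b)$; if $a<b$, the closure of $(a,b)$ is $[a,b]$; and the nondegenerate subcontinua are the intervals $[a,b]$ with $a<b$. In particular, if $[a,b]$ is separable, so is every closed interval contained in it.

\begin{definition}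
A \emph{Souslin arc} is a ccc ordered continuum $L$ in which no nondegenerate closed interval is separable. Its end points are denoted by $0_L<1_L$.
\end{definition}

A Souslin line may contain nondegenerate separable intervals. To obtain a Souslin arc, we collapse them.

\begin{lemma}\label{lem:arc}
If there is a Souslin line, then there is a Souslin arc.
\end{lemma}

\begin{proof}
Let $K$ be a Souslin line. For $x,y\in K$ let $x\sim y$ mean that the closed interval between $x$ and $y$ is separable. This is an equivalence relation, and its classes are convex.

\emph{Every class is a separable closed interval, possibly degenerate.} Let $C$ be a class and $c=\sup C$; suppose $c\notin C$. Then $C$ has no maximum. A strictly increasing sequence $(x_\xi)_{\xi<\omega_1}$ in $C$ would yield uncountably many disjoint nonempty open sets $(x_\xi,x_{\xi+1})$, so $C$ has a cofinal sequence $x_0<x_1<\cdots$. Then $[x_0,c]=\bigcup_n[x_0,x_n]\cup\{c\}$ is separable, and $c\in C$, a contradiction. In the same way $\inf C\in C$. So $C=[\min C,\max C]$, and this is separable because $\min C\sim\max C$.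

\emph{The quotient.} Let $L=K/{\sim}$ with the induced order. It has more than one point, since $K$ is not separable. It is densely ordered: if $C<D$, a point of the nonempty interval $(\max C,\min D)$ belongs to a class strictly between $C$ and $D$. The classes of $\min K$ and $\max K$ are the minimum and the maximum of $L$. Let $\mathcal A\subset L$ be nonempty, let $s=\sup\bigcup\mathcal A$ in $K$, and let $[s]$ be the class of $s$. Clearly $[s]$ is an upper bound of $\mathcal A$. If $D$ is any upper bound, then $\max D$ is an upper bound of $\bigcup\mathcal A$, so $\max D\ge s$ and $D\ge[s]$. Hence $[s]=\sup\mathcal A$. Infima are found in the same way, so $L$ is an ordered continuum. It is ccc, because disjoint nonempty open intervals $(C,D)$ of $L$ have disjoint nonempty open preimages $(\max C,\min D)$ in $K$.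

\emph{No nondegenerate interval of $L$ is separable.} Suppose that $C<D$ and that $[C,D]$ has a countable dense set $Q$. Nondegenerate classes have nonempty disjoint interiors in $K$, so there are only countably many of them. Let $P\subset K$ be the union of countable dense subsets of all nondegenerate classes and of all members of $Q$; it is countable. Let $I$ be a nonempty open interval of $K$ contained in $[\min C,\max D]$. If $I$ lies in one class, this class is nondegenerate and $P\cap I\ne\emptyset$. Otherwise there are $x<y$ in $I$ with $x\not\sim y$. The interval $([x],[y])$ of $L$ is nonempty and open and is contained in $[C,D]$, so it contains some $q\in Q$. The class $q$ lies between $x$ and $y$, hence in $I$, and again $P\cap I\ne\emptyset$. So $[\min C,\max D]$ is separable, whence $C=D$, a contradiction.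
\end{proof}

\begin{lemma}\label{lem:dense}
Every ccc ordered continuum $L$ has a dense subset $E$ with $|E|\le\omega_1$ that contains both end points.
\end{lemma}

\begin{proof}
Let $D_0$ consist of the two end points of $L$. Given a countable set $D_\alpha\supset D_0$, the components of $L\setminus\overline{D_\alpha}$ are pairwise disjoint nonempty open intervals, so there are countably many; let $D_{\alpha+1}$ be $D_\alpha$ together with one point from each of them. At limits take unions. Put $E=\bigcup_{\alpha<\omega_1}D_\alpha$; then $|E|\le\omega_1$.

Suppose that $E$ is not dense and let $p\notin\overline E$. For $\alpha<\omega_1$ let $J_\alpha=(l_\alpha,r_\alpha)$ be the component of $L\setminus\overline{D_\alpha}$ that contains $p$. These intervals decrease with $\alpha$. The set $D_{\alpha+1}$ contains a point $d_\alpha\in J_\alpha$, and $J_{\alpha+1}\subset J_\alpha\setminus\{d_\alpha\}$ is convex. So either $l_{\alpha+1}\ge d_\alpha>l_\alpha$ or $r_{\alpha+1}\le d_\alpha<r_\alpha$. One of the alternatives, say the first, holds for all $\alpha$ in an uncountable set $T$. As $\alpha\mapsto l_\alpha$ is nondecreasing, the nonempty open intervals $(l_\alpha,l_{\alpha+1})$ with $\alpha\in T$ are pairwise disjoint, contrary to ccc. The other alternative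 is treated with the intervals $(r_{\alpha+1},r_\alpha)$.
\end{proof}

\section{Staircases}\label{sec:stairs}

Let $\omega=\{0,1,2,\dots\}$. A \emph{staircase} is a function $\varphi:\omega\to\omega$ with
\[
\varphi(0)=0\qquad\text{and}\qquad \varphi(n+1)-\varphi(n)\in\{0,1\}\quad(n\in\omega).
\]
Then $0\le\varphi(n)\le n$. Let $\mathcal F$ be the set of all staircases, and write $\varphi\ll\psi$ if $\psi(n)-\varphi(n)\to\infty$. This is a strict partial order on $\mathcal F$. The map $\varphi\mapsto\varphi^*$, $\varphi^*(n)=n-\varphi(n)$, is an involution of $\mathcal F$ that reverses $\ll$.

\begin{lemma}\label{lem:interpolation}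
Let $A,B\subset\mathcal F$ be countable, nonempty, linearly ordered by $\ll$, and such that $a\ll b$ for all $a\in A$, $b\in B$. Then there is $\psi\in\mathcal F$ with $a\ll\psi\ll b$ for all $a\in A$, $b\in B$.
\end{lemma}

\begin{proof}
\emph{Case 1: $A$ has a maximum $a$ and $B$ has a minimum $b$.} Let $\psi=\lfloor(a+b)/2\rfloor$. Then $\psi(0)=0$. Since $a+b$ has increments in $\{0,1,2\}$, $\psi$ has increments in $\{0,1\}$; and both $\psi-a\ge(b-a-1)/2$ and $b-\psi\ge(b-a)/2$ tend to infinity.

\emph{Case 2: $A$ has no maximum.} Choose $a_0\ll a_1\ll\cdots$ cofinal in $A$ and enumerate $B=\{b_j:j\in\omega\}$, possibly with repetitions. The plan is to take the supremum of the $a_k$ after lowering each of them by a constant. This does not affect $\ll$, and the constants can be chosen so large that each $b_j$ stays far above almost all lowered $a_k$, uniformly in $n$. Since each $b_j-a_k$ tends to infinity, it is bounded below, so there is $t_k\in\omega$ with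
\begin{equation}\label{eq:tk}
b_j(n)-a_k(n)+t_k\ge k\qquad\text{for all }n\in\omega\text{ and all }j\le k.
\end{equation}
Put $\psi(n)=\max\{0,\ \sup_k(a_k(n)-t_k)\}$. By \eqref{eq:tk} with $j=0$ we have $a_k(n)-t_k\le b_0(n)-k$, so the supremum is attained and $0\le\psi(n)\le b_0(n)$. In particular $\psi(0)=0$. A pointwise maximum of functions with increments in $\{0,1\}$ again has increments in $\{0,1\}$. So $\psi\in\mathcal F$.

Since $\psi-a_k\ge(a_{k+1}-a_k)-t_{k+1}$, we have $a_k\ll\psi$ for every $k$, and therefore $a\ll\psi$ for every $a\in A$. Now fix $j$ and a bound $M$. We have
\[
b_j-\psi=\min\bigl\{\,b_j,\ \min_k\,(b_j-a_k+t_k)\bigr\}.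
\]
By \eqref{eq:tk} the terms with $k\ge\max(j,M)$ are at least $M$ for every $n$. The remaining terms are finitely many, and each tends to infinity; for the term $b_j$ note that $b_j\ge b_j-a_0$. So $b_j-\psi\ge M$ for all large $n$. As $M$ was arbitrary, $\psi\ll b_j$.

\emph{Case 3: $A$ has a maximum and $B$ has no minimum.} Apply Case 2 with $\{b^*:b\in B\}$, which has no maximum, in the role of $A$ and $\{a^*:a\in A\}$ in the role of $B$, to obtain $\chi\in\mathcal F$ with $b^*\ll\chi\ll a^*$ for all $a,b$. Then $\psi=\chi^*$ is as required.
\end{proof}

\begin{lemma}\label{lem:scale}
Let $E$ be a linear order with $|E|\le\omega_1$, with minimum $0_L$ and maximum $1_L\ne0_L$. There are $\varphi_e\in\mathcal F$ $(e\in E)$ such that $\varphi_{0_L}(n)=0$ and $\varphi_{1_L}(n)=n$ for all $n$, and $e<e'$ implies $\varphi_e\ll\varphi_{e'}$.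
\end{lemma}

\begin{proof}
Enumerate $E$ without repetition as $e_\alpha$, $\alpha<\kappa\le\omega_1$, with $e_0=0_L$ and $e_1=1_L$. The prescribed $\varphi_{e_0}$ and $\varphi_{e_1}$ satisfy $\varphi_{e_0}\ll\varphi_{e_1}$. For $\alpha\ge2$ apply Lemma~\ref{lem:interpolation} to
\[
A=\{\varphi_{e_\beta}:\beta<\alpha,\ e_\beta<e_\alpha\},\qquad
B=\{\varphi_{e_\beta}:\beta<\alpha,\ e_\beta>e_\alpha\}
\]
to get $\varphi_{e_\alpha}$. These sets are nonempty, as they contain $\varphi_{e_0}$ and $\varphi_{e_1}$ respectively. They are countable because $\alpha<\omega_1$; this is where $|E|\le\omega_1$ is used. The remaining hypotheses of the lemma hold by induction.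
\end{proof}

\section{The space $X(L,S)$}\label{sec:space}

Assume that there is a Souslin line. For the rest of the construction fix
\begin{itemize}
\item a Souslin arc $L$ (Lemma~\ref{lem:arc}), a dense set $E\subset L$ as in Lemma~\ref{lem:dense}, and staircases $\varphi_e$ $(e\in E)$ as in Lemma~\ref{lem:scale};
\item a ccc ordered continuum $S$.
\end{itemize}
We shall use $S=L$ for Theorem~\ref{thm:main} and $S=[0,1]$ for Theorem~\ref{thm:equiv}. Until then the arguments are the same for every $S$.

\paragraph{The grid.}
Let $G$ be the following graph. Its vertices are the pairs $(n,i)$ with $n\in\omega$ and $0\le i\le n$; call $n$ the \emph{level}. There is a \emph{vertical} edge between $(n,i)$ and $(n,i+1)$ for $0\le i<n$, and a \emph{horizontal} edge between $(n,i)$ and $(n+1,i)$ for $0\le i\le n$. Each edge is a copy of $S$ whose two end points are identified with the two vertices. A subset of $G$ is open if it meets every edge in a relatively open set. Each vertex lies on at most four edges, so $G$ is Hausdorff, locally compact and locally connected; it is connected. The \emph{column} $C_n$, the union of the vertices and vertical edges of level $n$, is connected, and different columns are disjoint. The subgraph $G_M$ spanned by the vertices of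 level at most $M$ is compact.

The \emph{open star} of a vertex consists of the vertex and the open edges at it. It is open and connected. The open stars of two distinct vertices meet if and only if the vertices are joined by an edge.

\paragraph{Sectors.}
To treat the ends of $L$ like its other points, let $E^\pm=E\cup\{-\infty,+\infty\}$, with $-\infty$ below and $+\infty$ above all points of $L$, and put $\varphi_{-\infty}(n)=-1$, $\varphi_{+\infty}(n)=n+1$. For $u<v$ in $E^\pm$ let $(u,v)_L=\{p\in L:u<p<v\}$, and call $(u,v)$ \emph{admissible} if $(u,v)_L\ne\emptyset$. The only inadmissible pairs $u<v$ are $(-\infty,0_L)$ and $(1_L,+\infty)$. The functions $\varphi_u$ have the following properties.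
\begin{itemize}
\item[(P1)] $\varphi_u(n+1)-\varphi_u(n)\in\{0,1\}$ and $-1\le\varphi_u(n)\le n+1$.
\item[(P2)] If $u<v$, then $\varphi_u(n)<\varphi_v(n)$ for all large $n$.
\item[(P3)] If $(u,v)$ is admissible, then $\varphi_v(n)-\varphi_u(n)\to\infty$.
\end{itemize}
Here (P1) and (P2) are immediate. (P3) is clear for $u,v\in E$ and for $(-\infty,+\infty)$. For $u=-\infty$ and $v\in E\setminus\{0_L\}$ it follows from $\varphi_{0_L}\ll\varphi_v$, and for $u\in E\setminus\{1_L\}$ and $v=+\infty$ from $\varphi_u\ll\varphi_{1_L}$.

For admissible $(u,v)$ and $N\in\omega$ let
\begin{align*}
V(u,v;N)&=\{(n,i): n\ge N,\ \varphi_u(n)<i<\varphi_v(n)\},\\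
O(u,v;N)&=\text{the union of the open stars of the vertices in }V(u,v;N),\\
W(u,v;N)&=(u,v)_L\cup O(u,v;N).
\end{align*}
By (P1) every integer $i$ with $\varphi_u(n)<i<\varphi_v(n)$ satisfies $0\le i\le n$, so it is the second coordinate of a vertex of level $n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.5cm]
\foreach \n in {1,...,8} {\draw[gray!60] (\n,0)--(\n,\n);}
\foreach \i in {0,...,8} {\draw[gray!60] (\i,\i)--(8.5,\i);}
\fill (0,0) circle (1pt);
\foreach \n in {1,...,8} {\foreach \i in {0,...,\n} {\fill (\n,\i) circle (1pt);}}
\draw[thick,dashed] (0,0)--(1,0)--(2,0)--(3,0)--(4,1)--(5,1)--(6,1)--(7,1)--(8,2)--(8.5,2.2);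
\draw[thick,dashed] (0,0)--(1,0)--(2,1)--(3,2)--(4,3)--(5,3)--(6,4)--(7,5)--(8,6)--(8.5,6.4);
\foreach \p in {(4,2),(5,2),(6,2),(6,3),(7,2),(7,3),(7,4),(8,3),(8,4),(8,5)} {\fill \p circle (2.6pt);}
\node at (9.3,4) {$\cdots$};
\draw[thick] (10.2,0)--(10.2,9);
\fill (10.2,2.6) circle (1.5pt) node[right] {$u$};
\fill (10.2,7) circle (1.5pt) node[right] {$v$};
\node[right] at (10.2,0) {$0_L$};
\node[right] at (10.2,9) {$1_L$};
\node[above] at (10.2,9.1) {$L$};
\node[below] at (0,-0.1) {$(0,0)$};
\node[below] at (4,-0.1) {level $4$};
\end{tikzpicture}
\caption{The first columns of the grid $G$, with the vertex $(n,i)$ drawn at height $i$ in column $n$, and the remainder $L$ at infinity. Every edge is a copy of $S$. The dashed lines indicate two staircases $\varphi_u$ (lower) and $\varphi_v$ (upper); they are auxiliary and not part of the space. The large dots are the vertices of the sector $V(u,v;4)$, those strictly between the two staircases from level $4$ on. The sector becomes arbitrarily wide, and together with the interval $(u,v)_L$ it determines a basic open set.}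
\label{fig:grid}
\end{figure}

The next lemma contains all the combinatorics; see Figure~\ref{fig:grid}. Part (b) will make the space Hausdorff, and part (c) will make it locally connected.

\begin{lemma}\label{lem:sectors}
\begin{enumerate}
\item[(a)] Let $(u,v)$ and $(u',v')$ be admissible with $u\le u'$ and $v'\le v$. For every $N$ we have $V(u',v';M)\subset V(u,v;N)$ for all large $M$.
\item[(b)] Let $e<e'$ be in $E\setminus\{0_L,1_L\}$. Then $O(-\infty,e;N)\cap O(e',+\infty;N)=\emptyset$ for all large $N$.
\item[(c)] If $(u,v)$ is admissible, then $V(u,v;N)\ne\emptyset$ for every $N$, and $O(u,v;N)$ is connected for all large $N$.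
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (P2), $\varphi_u(n)\le\varphi_{u'}(n)$ and $\varphi_{v'}(n)\le\varphi_v(n)$ for all large $n$. So the inclusion holds for all sufficiently large $M\ge N$.

(b) Let $N$ be such that $\varphi_e(n)<\varphi_{e'}(n)$ for all $n\ge N$. The vertices of $V(-\infty,e;N)$ lie strictly below $\varphi_e$ and those of $V(e',+\infty;N)$ strictly above $\varphi_{e'}$, so these sets are disjoint. We show that no edge joins a vertex of the first set to a vertex of the second; then the unions of open stars are disjoint. If $(n,i)$ is in the first and $(n,i')$ in the second, then $i'\ge\varphi_{e'}(n)+1\ge\varphi_e(n)+2\ge i+3$, so there is no such vertical edge. Consider a horizontal edge between $(m,i)$ and $(m+1,i)$, $m\ge N$. If $(m,i)$ is in the first set, then by (P1)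
\[
i<\varphi_e(m)\le\varphi_e(m+1)<\varphi_{e'}(m+1),
\]
so $(m+1,i)$ is not in the second. If $(m+1,i)$ is in the first set, then $i<\varphi_e(m+1)\le\varphi_e(m)+1$, so $i\le\varphi_e(m)<\varphi_{e'}(m)$ and $(m,i)$ is not in the second.

(c) The first statement follows from (P3). Let $N$ be such that $\varphi_v(n)-\varphi_u(n)\ge3$ for all $n\ge N$. For $n\ge N$ the vertices of level $n$ in $V(u,v;N)$ form a nonempty run of consecutive vertices, and the vertical edges between them lie in $O(u,v;N)$. Let $i=\varphi_u(n)+2$. Then by (P1)
\[
\varphi_u(n)<i<\varphi_v(n),\qquad
\varphi_u(n+1)\le\varphi_u(n)+1<i<\varphi_v(n)\le\varphi_v(n+1),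
\]
so $(n,i)$ and $(n+1,i)$ both belong to $V(u,v;N)$, and the horizontal edge joining them lies in $O(u,v;N)$. Thus all vertices of $V(u,v;N)$ lie in one component of $O(u,v;N)$. As open stars are connected, $O(u,v;N)$ is connected.
\end{proof}

Both properties of staircases matter here. If $\varphi_e$ could jump, a horizontal edge could pass from below $\varphi_e$ to above $\varphi_{e'}$, and (b) could fail. Without (P3) a sector might be empty (for instance if $\varphi_v=\varphi_u+1$), and then $(u,v)_L$ would be open in the space defined below, cut off from $G$.

\begin{definition}
$X=X(L,S)$ is the disjoint union $G\sqcup L$, with the topology whose base consists of all open subsets of $G$ and all sets $W(u,v;N)$ with $(u,v)$ admissible and $N\in\omega$.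
\end{definition}

\emph{This is a base.} The set $W(-\infty,+\infty;0)$ contains $L$, so $X$ is covered. Basic sets meet $G$ in open subsets of $G$, so only points $p\in L\cap W(u,v;N)\cap W(u',v';N')$ need attention. Put $u''=\max(u,u')$ and $v''=\min(v,v')$. Then $p\in(u'',v'')_L$, and by Lemma~\ref{lem:sectors}(a) we have, for all large $M$,
\begin{equation}\label{eq:refine}
p\in W(u'',v'';M)\subset W(u,v;N)\cap W(u',v';N').
\end{equation}
So $G$ is open in $X$ and carries its own topology, and $L$ is closed. Since $E$ is dense in $L$, the sets $(u,v)_L$ with $(u,v)$ admissible form a base of the order topology of $L$, which is therefore the subspace topology.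

\begin{proposition}\label{prop:continuum}
$X(L,S)$ is a locally connected continuum, and $G$ is dense in it.
\end{proposition}

\begin{proof}
\emph{Hausdorff.} Two points of $G$ can be separated in $G$. Let $p<q$ in $L$. Choose $e<e'$ in $E\cap(p,q)$ and let $N$ be as in Lemma~\ref{lem:sectors}(b). Then $W(-\infty,e;N)\ni p$ and $W(e',+\infty;N)\ni q$ are disjoint. Finally let $p\in L$ and $g\in G$. For some $M$, $g$ lies in the union of the open stars of the vertices of level at most $M$. This open set is disjoint from $W(-\infty,+\infty;M+2)\ni p$, since edges join only vertices whose levels differ by at most $1$.

\emph{Compact.} Let $\mathcal U$ be a cover of $X$ by basic sets. Since $L$ is compact, it is covered by finitely many sets $W(u,v;N)\in\mathcal U$. Choose one of them, $W(u_1,v_1;N_1)$, that contains $0_L$; then $u_1=-\infty$. If $v_1\ne+\infty$, then $v_1\in L$ belongs to another one, $W(u_2,v_2;N_2)$, so that $u_2<v_1<v_2$. Continue in this way. The $v_j$ strictly increase, so after finitely many steps $v_m=+\infty$. We have obtained a chain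
\[
u_1=-\infty,\qquad u_{j+1}<v_j\ \ (1\le j<m),\qquad v_m=+\infty .
\]
By (P2) choose $M\ge\max_jN_j$ such that $\varphi_{u_{j+1}}(n)<\varphi_{v_j}(n)$ for all $n\ge M$ and $j<m$. Then every vertex $(n,i)$ with $n\ge M$ lies in some $V(u_j,v_j;N_j)$. To see this, let $j$ be least with $i<\varphi_{v_j}(n)$; it exists because $\varphi_{v_m}(n)=n+1$. If $j=1$, then $i>-1=\varphi_{u_1}(n)$. If $j>1$, then $i\ge\varphi_{v_{j-1}}(n)>\varphi_{u_j}(n)$. Hence a point of $G$ outside $\bigcup_jO(u_j,v_j;N_j)$ is a vertex of level less than $M$ or lies on an edge both of whose end points have level less than $M$. Such points lie in the compact set $G_M$, which is covered by finitely many members of $\mathcal U$. Together with the finitely many sets chosen for $L$, these cover $X$.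

\emph{Connected.} By Lemma~\ref{lem:sectors}(c) every $W(u,v;N)$ meets $G$. So the connected set $G$ is dense in $X$.

\emph{Locally connected.} This is clear at the points of the open set $G$. Let $p\in L\cap W(u,v;N)$. By Lemma~\ref{lem:sectors}(c) there is $M\ge N$ such that $O(u,v;M)$ is connected. Let $q\in(u,v)_L$. By \eqref{eq:refine}, every neighborhood of $q$ contains a set $W(u'',v'';M'')\subset W(u,v;M)$ with $q\in W(u'',v'';M'')$, and this set meets $G$, hence $O(u,v;M)$. So $W(u,v;M)=O(u,v;M)\cup(u,v)_L$ lies between the connected set $O(u,v;M)$ and its closure, and is connected. It is an open neighborhood of $p$ contained in $W(u,v;N)$.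
\end{proof}

\section{Subcontinua and boundaries; proof of the theorems}

Let $X=X(L,S)$ as before.

\begin{lemma}\label{lem:subcontinua}
A nondegenerate subcontinuum $D$ of $X$ is a nondegenerate closed interval of $L$, or it contains a nondegenerate closed interval of some edge.
\end{lemma}

\begin{proof}
A nondegenerate subcontinuum of $L$ is a closed interval. So suppose that there is $g\in D\cap G$, and that $D$ contains no nondegenerate closed interval of an edge. Then the complement of $D$ meets every nondegenerate interval of every edge. Pick $d\in D\setminus\{g\}$. If $g$ is interior to an edge, choose two points of this edge outside $D$, one on each side of $g$; if $g$ is a vertex, choose on each of the at most four edges at $g$ a point outside $D$. Choose these points so close to $g$ that the open interval, or open part of the star, around $g$ which they bound does not contain $d$. Call this set $B$. It is open in $X$. Together with the chosen points it is compact, so its boundary consists of chosen points and misses $D$. Hence $D\cap B$ is open and closed in $D$; it contains $g$ but not $d$. This contradicts the connectedness of $D$.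
\end{proof}

\begin{lemma}\label{lem:suslinian}
$X$ is Suslinian.
\end{lemma}

\begin{proof}
Consider a family of pairwise disjoint nondegenerate subcontinua. Those contained in $L$ are closed intervals with disjoint nonempty interiors in $L$; since $L$ is ccc, there are countably many of them. By Lemma~\ref{lem:subcontinua} each of the others contains a nonempty open interval of one of the countably many edges. Each edge is a copy of the ccc space $S$, so there are countably many of these as well.
\end{proof}

\begin{lemma}\label{lem:boundary}
Every open $U\subset X$ with $U\cap L\ne\emptyset$ and $L\not\subset\overline U$ has infinite boundary. The set of points of $X$ not having arbitrarily small open neighborhoods with finite boundary is exactly $L$; in particular $X$ is not rim-finite.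
\end{lemma}

\begin{proof}
Choose $p\in U\cap L$ and $q\in L\setminus\overline U$, and basic sets with
\[
p\in W(a,b;N)\subset U,\qquad q\in W(c,d;N')\subset X\setminus\overline U .
\]
By (P3), for all large $n$ both $V(a,b;N)$ and $V(c,d;N')$ contain vertices of level $n$. So the column $C_n$ meets $U$ and $X\setminus\overline U$. Being connected, it meets the boundary of $U$. Different columns are disjoint, so this boundary is infinite.

Let $p\in L$ and choose $q\in L\setminus\{p\}$. As $X$ is Hausdorff, $p$ has an open neighborhood whose closure misses $q$. By the first part, no open set containing $p$ and contained in this neighborhood has finite boundary. On the other hand, every point of $G$ has arbitrarily small open neighborhoods with at most four boundary points, namely intervals of edges and small parts of open stars.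
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be a Souslin arc, which exists by Lemma~\ref{lem:arc}, and take $S=L$. By Proposition~\ref{prop:continuum} and Lemmas~\ref{lem:suslinian} and~\ref{lem:boundary}, $X=X(L,L)$ is a locally connected Suslinian continuum that is not rim-finite. By Lemma~\ref{lem:subcontinua} every nondegenerate subcontinuum of $X$ contains a copy of a nondegenerate closed interval of $L$. Such an interval is compact and not separable, hence not metrizable. So no nondegenerate subcontinuum of $X$ is metrizable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(1)$\Rightarrow$(2) and (1)$\Rightarrow$(3): under SH, every locally connected Suslinian continuum is metrizable, by \eqref{eq:known}. This is (3) and more. A metrizable continuum is degenerate, hence rim-finite, or is itself a nondegenerate metrizable continuum; this gives (2).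

(2)$\Rightarrow$(1) is Theorem~\ref{thm:main}.

(3)$\Rightarrow$(1): suppose that there is a Souslin line, let $L$ be a Souslin arc, and take $S=[0,1]$. Then $X(L,[0,1])$ is a locally connected Suslinian continuum by Proposition~\ref{prop:continuum} and Lemma~\ref{lem:suslinian}. It is separable, since the dense subset $G$ is a union of countably many arcs. It is not metrizable, since it contains the compact non-separable space $L$. So (3) fails.
\end{proof}

\begin{remark}
The two choices of $S$ serve different purposes. The space $X(L,[0,1])$ contains arcs, so it does not refute (2); and $X(L,L)$ is not separable, since every open edge is open in $X$ and not separable, so it does not refute (3).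
\end{remark}

\section{Where rim-finiteness fails}

We prove Proposition~\ref{prop:exceptional}. The idea is that, if $\overline N$ is totally disconnected, boundaries can be made to avoid it, and a boundary avoiding it can be replaced by a finite one.

\begin{proof}[Proof of Proposition~\ref{prop:exceptional}]
Suppose that $M=\overline N$ contains no nondegenerate continuum; we show that $X$ is rim-finite. The components of the compact space $M$ are continua, hence points. So $M$ is totally disconnected, and its sets that are both open and closed in $M$ form a base of $M$. Let $O\subset X$ be open and $x\in O$.

If $x\in M$, choose $C$ open and closed in $M$ with $x\in C\subset O$; if $x\notin M$, let $C=\emptyset$. The sets $C\cup\{x\}$ and $(M\setminus C)\cup(X\setminus O)$ are closed and disjoint. Since $X$ is normal, there is an open $U\supset C\cup\{x\}$ whose closure is disjoint from $(M\setminus C)\cup(X\setminus O)$. Then $\overline U\subset O$. Moreover, the boundary of $U$ misses $M$: it misses $M\setminus C$ because $\overline U$ does, and it misses $C$ because $C$ is contained in the open set $U$.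

Hence no boundary point $y$ of $U$ is in $N$, and each has an open neighborhood $H_y\subset O$ with finite boundary. By compactness, finitely many of these, $H_1,\dots,H_k$, cover the boundary of $U$. Let $U'=U\cup H_1\cup\cdots\cup H_k$. Then $x\in U'\subset O$. A boundary point of $U'$ is a boundary point of $U$ or of some $H_i$. The first is impossible, since the boundary of $U$ is contained in the open set $U'$. So the boundary of $U'$ is contained in the union of the boundaries of $H_1,\dots,H_k$, which is finite.
\end{proof}

For $X=X(L,S)$, Lemma~\ref{lem:boundary} says that $N=L$. This set is closed, and nowhere dense because its complement $G$ is dense. So here $\overline N=N$ is precisely the Souslin arc $L$, as announced after Proposition~\ref{prop:exceptional}.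

\begin{thebibliography}{9}

\bibitem{Jech}
Jech, 1967 (relative consistency of the negation of SH).

\bibitem{Jensen}
Jensen ($V=L$ implies the negation of SH).

\bibitem{OSC}
\emph{On Suslinian Continua},
\url{https://www-cambridge-org.ezproxyberklee.flo.org/core/services/aop-cambridge-core/content/view/7137F5E13BC77F84594B9B4819450E60/S000843950000148Xa.pdf/on-suslinian-continua.pdf}.

\bibitem{ST}
Solovay and Tennenbaum, 1971 (relative consistency of SH).

\bibitem{Tennenbaum}
Tennenbaum, 1968 (relative consistency of the negation of SH).

\end{thebibliography}

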